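# Component domination in graphs of minimum degree two

## 1. Cycles: blocks of length $k$, gaps of length two

All graphs are finite, simple and undirected; $k$ is a positive integer.

**Definition.** A set $D\subseteq V(G)$ is a *$k$-component dominating set* of $G$, for short a $k$-CDS, if every vertex outside $D$ has a neighbor in $D$ and every component of the induced subgraph $G[D]$ has at least $k$ vertices. The minimum cardinality of a $k$-CDS is $\gamma_k(G)$.

For $k=1$ the second condition is empty, and $\gamma_1$ is the domination number. For $k=2$ it says that every vertex of $D$ has a neighbor in $D$, so $\gamma_2$ is the total domination number. If $G$ is connected with at least $k$ vertices, then $V(G)$ is a $k$-CDS, so $\gamma_k(G)$ is defined. Example: in $C_5$ with $k=3$, three consecutive vertices form a $3$-CDS, and $\gamma_3(C_5)=3$.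

For cycles we can compute everything.

**Proposition 1.** Let $n\ge 3$ and $n\ge k+1$, and write $n=q(k+2)+r$ with $0\le r\le k+1$. Then $\gamma_k(C_n)=qk+\min(r,k)$. Moreover every $k$-CDS $D$ of $C_n$ satisfies $|D|\ge \frac{kn}{k+2}$.

*Proof.* Let $D\ne V$ be a $k$-CDS of $C_n$, and let $C_n[D]$ have $j\ge1$ components. They are paths, separated by $j$ gaps (maximal runs of vertices outside $D$). A gap with three or more vertices contains a vertex with no neighbor in $D$, so each gap has at most $2$ vertices. Hence
$$n-|D|\le 2j,\qquad |D|\ge jk. \tag{1}$$
Together, $n-|D|\le 2|D|/k$, so $|D|\ge \frac{kn}{k+2}$; for $D=V$ this is trivial. For the exact lower bound: if $j\le q$, the first inequality in (1) gives $|D|\ge n-2q=qk+r$; if $j\ge q+1$, the second gives $|D|\ge qk+k$. And $D=V$ is no smaller than $qk+r$.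

For the upper bound let first $r\le k$. Since $n\ge k+1$, we have $q\ge1$. Take $q$ blocks of $k$ consecutive vertices separated by $q$ gaps of $2$, with one block enlarged by $r$ vertices. If $r=k+1$, take $q+1$ blocks of $k$ vertices, with $q$ gaps of size $2$ and one of size $1$; the total length is $(q+1)k+2q+1=n$. $\square$

Since $\min(r,k)-\frac{kr}{k+2}<2$ (it is $\frac{2r}{k+2}$ for $r\le k$ and $\frac{k}{k+2}$ for $r=k+1$), we get $\frac{kn}{k+2}\le\gamma_k(C_n)<\frac{kn}{k+2}+2$. So a cycle needs a fraction of about $\frac{k}{k+2}$ of its vertices.

What changes for a general connected graph? Without a degree condition the fraction can be larger. The source quotes a theorem of Alvarado et al.: if $G$ is connected of order $n\ge k+1$, then $\gamma_k(G)\le\frac{kn}{k+1}$, with equality if and only if $G$ has order $k+1$, or is $C_{2(k+1)}$, or is $F\circ P_k$ for a connected graph $F$ of order at least $2$. Here $F\circ P_k$ arises from $F$, with vertices $u_1,\dots,u_m$, and $m$ disjoint copies of the path $P_k$, by joining $u_i$ to one end-vertex of the $i$-th copy for every $i$. For example $K_2\circ P_k$ is the path on $2k+2$ vertices. It is easy to see why $F\circ P_k$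 is expensive. The $i$-th copy ends in a vertex of degree $1$, so $D$ contains this leaf or its neighbor. The component of $G[D]$ that contains it either stays among the $k+1$ vertices consisting of $u_i$ and the $i$-th copy, or it leaves through $u_i$. In both cases it contains at least $k$ of these $k+1$ vertices, so $|D|\ge km=\frac{kn}{k+1}$.

These examples have vertices of degree $1$. The question is what happens when the minimum degree $\delta(G)$ is at least $2$.

## 2. The conjectured coefficient $\frac{2k}{2k+3}$ and a smaller one

The following conjecture is from "3-Component Domination Numbers In Graphs": if $G$ is connected of order $n\ge k+1$ with $\delta(G)\ge2$, then $\gamma_k(G)\le\frac{2kn}{2k+3}$ unless $G$ belongs to a finite set of exceptional graphs, which may depend on $k$.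

Cycles satisfy it. We have $\frac{2kn}{2k+3}-\frac{kn}{k+2}=\frac{kn}{(2k+3)(k+2)}$, so by Section 1 the bound holds for $C_n$ as soon as $kn\ge2(2k+3)(k+2)$. Exceptions do occur: $\gamma_k(C_{2k+2})=2k>\frac{2k(2k+2)}{2k+3}$ by Proposition 1. For $k=3$ this reads $\gamma_3(C_8)=6>\frac{16}{3}$.

**Theorem 2.** For every $k\ge1$, all but finitely many connected graphs $G$ with $\delta(G)\ge2$ and order $n\ge k+1$ satisfy $\gamma_k(G)\le\frac{2kn}{2k+3}$.

So the conjecture is true. For $k\ge3$ more holds. Put
$$\Lambda=\tfrac{k+1}{2}-\eta,\qquad \eta=\tfrac18\ (k\text{ odd}),\quad \eta=0\ (k\text{ even}),\qquad A=4k^2 .$$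

**Theorem 3.** Let $k\ge3$. Every connected graph $G$ with $\delta(G)\ge2$ and order $n\ge k+1$ satisfies $\gamma_k(G)\le\frac{\Lambda n+A}{\Lambda+1}$. Explicitly,
$$\gamma_k(G)\le\tfrac{k+1}{k+3}\,n+O_k(1)\ (k\text{ even}),\qquad \gamma_k(G)\le\tfrac{4k+3}{4k+11}\,n+O_k(1)\ (k\text{ odd}).$$
The coefficient of $n$ in a bound of this type cannot be smaller than $\frac{k}{k+2}$.

The last sentence follows from Proposition 1: $\gamma_k(C_n)\ge\frac{kn}{k+2}$ for all large $n$. For $k=3$ we have $\Lambda=\frac{15}{8}$ and coefficient $\frac{15}{23}$, between $\frac35$ and the conjectured $\frac23$.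

**Theorem 3 implies Theorem 2.** For $k=1$, McCuaig and Shepherd (*Domination in graphs with minimum degree two*, J. Graph Theory 13 (1989)) proved $\gamma\le\frac{2n}{5}$ for connected graphs with $\delta\ge2$, except for seven graphs. For $k=2$, Henning (*Graphs with large total domination number*, J. Graph Theory 35 (2000)) proved $\gamma_t\le\frac{4n}{7}$ for connected graphs with $\delta\ge2$, except for $C_3,C_5,C_6,C_{10}$. These are the cases $k=1,2$. Let $k\ge3$. Clearing denominators,
$$\frac{\Lambda n+A}{\Lambda+1}\le\frac{2kn}{2k+3}\iff n(2k-3\Lambda)\ge A(2k+3).$$
Here $2k-3\Lambda=\frac{4k-9}{8}>0$ for odd $k\ge3$ and $2k-3\Lambda=\frac{k-3}{2}>0$ for even $k\ge4$. So every exceptional graph has order less than $A(2k+3)/(2k-3\Lambda)$, and there are finitely many. $\square$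

For $k=3$ the choice $\eta=0$ would give $2k-3\Lambda=0$, and the additive constant could not be absorbed; this is why odd $k$ needs $\eta>0$. Since $\Lambda\le\frac{k+1}{2}$, the best coefficient of $n$ for $k\ge3$ lies between $\frac{k}{k+2}$ and $\frac{\Lambda}{\Lambda+1}\le\frac{k+1}{k+3}$, an interval of length at most $\frac{k+1}{k+3}-\frac{k}{k+2}=\frac{2}{(k+2)(k+3)}$. In particular $\frac{2k}{2k+3}$ is not asymptotically optimal. The exact value is not determined here.

It remains to prove the upper bound of Theorem 3. From now on $k\ge3$ is fixed.

## 3. A price for vertices left out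

The inequality $(\Lambda+1)\gamma_k\le\Lambda n+A$ has a convenient form as a budget. Every vertex left out of $D$ earns $\Lambda$, and every vertex put into $D$ costs $1$. For a connected graph $G$ of order $n\ge k+1$ let
$$P(G)=\Lambda\bigl(n-\gamma_k(G)\bigr)-\gamma_k(G).$$
The upper bound of Theorem 3 says exactly $P(G)\ge-A$. Any $k$-CDS $D$ gives $P(G)\ge\Lambda(n-|D|)-|D|$.

A period of the cycle pattern, $k$ vertices in and $2$ out, has balance $2\Lambda-k$. We need this and four similar numbers.

* (I1) $2\Lambda-k=1-2\eta\ge\frac34$.
* (I2) $3\Lambda-k\ge\Lambda$, by (I1). Also $\Lambda\ge\frac{15}{8}$.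
* (I3) $\Lambda-\lceil\frac{k-1}{2}\rceil\ge\frac12$: the left side is $1-\frac18=\frac78$ for odd $k$, and $\frac{k+1}{2}-\frac k2=\frac12$ for even $k$.
* (I4) $4\Lambda-2k-1=1-4\eta\ge\frac12$.
* (I5) $3\Lambda-k-2=\frac{k-1}{2}-3\eta\ge\frac58$ (equality at $k=3$; at $k=4$ it is $\frac32$, and it grows with $k$ within each parity).

For even $k$, (I3) is tight, and for odd $k$, (I4) is tight. So these two inequalities fix the value of $\Lambda$.

## 4. Cutting a period out of a minimal counterexample

The first idea is to imitate the cycle: find $k+2$ consecutive vertices of degree $2$, remove them, use induction, and put them back with $k$ of them in $D$. We set this up now and see how far it goes.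

Suppose the upper bound fails. Let $G$ be a counterexample ($P(G)<-A$) of minimum order $n$ and, subject to this, of minimum size. Since $V(G)$ is a $k$-CDS, $P(G)\ge-n$, so $n>A=4k^2$. In particular $n-(k+2)\ge k+1$.

**(R1)** *Every edge is a bridge or has an end of degree $2$.* Otherwise some edge $e$ is not a bridge and both its ends have degree at least $3$. Then $G-e$ is connected with $\delta\ge2$ and smaller size, and every $k$-CDS of $G-e$ is a $k$-CDS of $G$. So $P(G)\ge P(G-e)\ge-A$, a contradiction.

**(R2)** *$G$ is not a cycle.* If $G=C_n$ with $n=q(k+2)+r$, $0\le r\le k+1$, then Proposition 1 gives a $k$-CDS with at most $qk+r$ vertices, so $P(G)\ge q(2\Lambda-k)-r\ge-(k+1)\ge-A$.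

**Definition (nodes and ears).** Let $B$ be the set of vertices of degree at least $3$, called *nodes*. By (R2), $B\ne\emptyset$. The components of $G-B$ have maximum degree at most $2$; none is a cycle, since such a cycle would be all of $G$. So they are paths. Such a path with $s\ge1$ vertices is an *ear of length $s$*; it joins two nodes $u,v$, the neighbors of its ends in $B$. If $u=v$, the ear is a *loop*, and then $s\ge2$ because $G$ is simple. An edge inside $B$ is an *ear of length $0$*. By (R1) it is a bridge. Let $Q$ be the multigraph with vertex set $B$ whose edges are all ears. It is connected. An ear is called a *bridge* if it is a bridge of $Q$; equivalently, its edges in $G$ are bridges.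

Example: in $K_{2,3}$ the nodes are the two vertices of degree $3$, and $Q$ consists of two vertices joined by three parallel ears of length $1$.

**(R3)** *Non-loops have length at most $k+2$, loops have length at most $k+3$.*

Suppose an ear of length $s$ violates this. Replace it by an ear with the same ends and length $s'=s-(k+2)$; then $s'\ge1$, and $s'\ge2$ for a loop. The resulting graph $G'$ is simple and connected, has $\delta\ge2$, and has order $n-(k+2)\ge k+1$. We show $\gamma_k(G)\le\gamma_k(G')+k$. This yields $P(G)\ge P(G')+2\Lambda-k\ge-A$, a contradiction.

Let $D'$ be a minimum $k$-CDS of $G'$, let $z_1\dots z_{s'}$ be the ear in $G'$, and put $z_0=u$, $z_{s'+1}=v$. We describe the new ear by a word, where $1$ means in $D$ and $0$ means not in $D$. Membership is unchanged for all vertices not mentioned.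

* *Some $z_i\notin D'$ with $1\le i\le s'$.* Then $z_{i-1}$ or $z_{i+1}$ is in $D'$; reversing the ear if necessary, let $z_{i-1}\in D'$. Insert $0\,1^k\,0$ between $z_i$ and $z_{i+1}$. Then $z_i$ is dominated by $z_{i-1}$, and each new $0$ by the block $1^k$. Since $z_i\notin D'$, it dominated nothing, so $z_{i+1}$ has lost nothing. No component of $G'[D']$ used the edge $z_iz_{i+1}$, so all old components survive, and the new one has $k$ vertices.
* *All $z_i\in D'$, and an end, say $u$, is not in $D'$.* Insert $1^k\,0\,0$ between $u$ and $z_1$, with $1^k$ next to $u$. Now $u$ is dominated by the new block, the first new $0$ by the block and the second by $z_1$. No component of $G'[D']$ used the edge $uz_1$, and the block has $k$ vertices.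
* *All $z_i\in D'$ and $u,v\in D'$.* Let $X$ be the component of $G'[D']$ containing the ear, so $|X|\ge k$. Each component of $X$ minus $\{z_1,\dots,z_{s'}\}$ contains $u$ or $v$. So one component is left, or two are left, of orders $\alpha$ (containing $u$) and $\beta$ (containing $v$), with $\alpha+s'+\beta=|X|\ge k$. Let the new ear be $1^i\,0\,0\,1^j$ with $i+j=s'+k$; its length is $s'+k+2=s$. The $0$s are dominated, by a $1$ or by $u$ or $v$. If one component is left, any $i$ works: the new component has $|X|+k$ vertices. If two are left, take $i=\max(0,k-\alpha)$. Then $\alpha+i\ge k$. If $i=0$, then $j=s'+k\ge k$. Otherwise $j=s'+\alpha$ and $\beta+j=\beta+s'+\alpha\ge k$.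

In each case exactly $k$ vertices were added. $\square$

**(R4)** *Ears that are neither bridges nor loops have length at most $k+1$.* By (R3) we must exclude length $k+2$. Delete the $k+2$ inner vertices of such an ear to get $G'$. Its ends are distinct nodes, each losing one from its degree, so $\delta(G')\ge2$; $G'$ is connected because the ear is not a bridge; and its order is $n-(k+2)\ge k+1$. The middle $k$ vertices of the ear together with a minimum $k$-CDS of $G'$ form a $k$-CDS of $G$. So $P(G)\ge P(G')+2\Lambda-k\ge-A$, a contradiction.

**(R5)** *Let $uw$ be an ear of length $0$, and let $G_u,G_w$ be the components of $G-uw$ containing $u$ and $w$. Then $G_w$ has no $k$-CDS $D_w$ with $w\in D_w$ and $\Lambda|V(G_w)\setminus D_w|-|D_w|\ge0$.*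

Suppose it has one. Since $u$ has degree at least $3$ in $G$, the graph $G_u$ is connected with $\delta\ge2$. If $|G_u|\ge k+1$, add a minimum $k$-CDS of $G_u$ to $D_w$; this gives $P(G)\ge P(G_u)\ge-A$. If $|G_u|\le k$, use $D_w\cup V(G_u)$: the connected set $V(G_u)$ is joined by the edge $uw$ to the component of $w$. This gives $P(G)\ge-|G_u|\ge-k\ge-A$. Both are contradictions.

Here cutting stops. Take a simple graph of minimum degree at least $3$ and subdivide every edge once. All ears have length $1$, none of (R1)–(R5) excludes such a graph, and there is no stretch of $k+2$ vertices to remove. We have to construct $D$. Taking $D=B$ dominates everything and earns a lot, but every component of $G[D]$ is a single vertex. Nodes must be gathered into clusters of size $k$.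

## 5. Clusters that may stay open

The natural way to build $D$ is from the leaves of a rooted spanning tree of $Q$ upwards. Let $U(w)$ be the part of $G$ hanging at a node $w$ (defined below). One would like to choose $D_w\subseteq U(w)$ with $w\in D_w$, with nonnegative balance, and with all components of size at least $k$. This is impossible in general: if $w$ has degree $3$ and, besides the ear to its parent, has just two ears of length $1$ going up to ancestors, then $U(w)$ will consist of $w$ and the two ear vertices. For $k\ge4$ it does not contain $k$ vertices at all.

So the cluster of $w$ must be allowed to stay *open*, that is, smaller than $k$, and be finished later. Then the balance alone is not enough to record. We record two numbers: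
$$\Phi=\Lambda|U(w)\setminus D_w|-|D_w|,\qquad R\le\text{size of the cluster of }w .$$
Extending the cluster by one new vertex from above $w$ lowers $\Phi$ by $1$ and raises $R$ by $1$, so $C=\Phi+R$ does not change. If $C\ge2\Lambda$, then when the cluster has been extended to size $k$ the balance is $C-k\ge2\Lambda-k>0$. We can always afford to finish it. The invariants to carry up the tree are therefore
$$\Phi\ge0\qquad\text{and}\qquad\Phi+R\ge2\Lambda. \tag{2}$$
Where do they come from? The node $w$ itself costs $1$ and contributes $1$ to $R$. If $w$ has two separate attachments, each contributing a balance $\varphi\ge\frac12$ and a growth $r$ with $\varphi+r\ge\Lambda$, we get (2). Most of the remaining work is to show that attachments have these two properties and that, with controlled exceptions, every node has two of them.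

## 6. A depth-first tree and the attachments of a node

We recall a textbook fact: a connected multigraph has a depth-first-search tree from any root, and every non-loop edge outside this rooted tree joins a vertex to one of its proper descendants.

Let $\mathcal T$ be a depth-first-search tree of $Q$ with root $\rho$. A non-tree, non-loop ear lies on a cycle with tree ears, so it is not a bridge. By (R4), and because ears of length $0$ are bridges, its length is between $1$ and $k+1$. All bridges, in particular all ears of length $0$, are in $\mathcal T$.

**Definition (credit items).** The *credit items* at a node $u$ are the following.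

* (H) A non-tree ear of length $1$ whose *descendant* end is $u$. Its vertex is assigned to $u$; it is not an item at the ancestor end.
* (L) A *half* of a non-tree, non-loop ear of length $s$, $2\le s\le k+1$. The vertices of the ear are split into two consecutive halves of sizes $\lceil s/2\rceil$ and $\lfloor s/2\rfloor$, one assigned to each end.
* (loop) A loop at $u$; its vertices are assigned to $u$.
* (child) A child of $u$ in $\mathcal T$.

A non-tree ear of length $1$ whose *ancestor* end is $u$ is called an *a-ear* at $u$. It is not a credit item of $u$.

A single vertex cannot be split between two ends, so one end of a length-$1$ ear goes empty-handed. We let it be the ancestor.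

**Definition (pendant, special, transparent).** A non-root node is a *pendant* if it has degree $3$ and carries a loop. Its third edge-end then belongs to a bridge of $Q$ leading to its parent. A pendant is *special* if its loop has length $k+2$ or $k+3$. A non-root node is *transparent* if it has exactly one credit item and this item is a child.

Examples. If two cycles are joined by a path and we root at the node of one cycle, the node of the other is a pendant. If nodes $\rho,w$ are joined by a tree ear and a non-tree ear $p_1p_2p_3$ ($p_1$ next to $\rho$), then $\{p_1,p_2\}$ may be the half at $\rho$ and $\{p_3\}$ the half at $w$. For transparency take the graph $\Gamma$ on nine vertices with nodes $\rho,u,w$, the ears of length $1$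
$$\rho\,a\,u,\qquad u\,b\,w,\qquad u\,c\,w,\qquad \rho\,d\,w,$$
and a loop $l_1l_2$ at $\rho$. The ears through $a$ and $b$ form a depth-first tree with root $\rho$, child $u$ and grandchild $w$. The items of $w$ are two H-items, with vertices $c$ and $d$. At $u$ the ear through $c$ is an a-ear, and the only item is the child $w$, so $u$ is transparent. The items of $\rho$ are the loop and the child $u$; the ear through $d$ is an a-ear at $\rho$.

**Lemma 4.** A non-root node that is neither transparent nor a pendant has at least two credit items. A transparent node has an a-ear, and the ear to its child is not a bridge, so that ear has length at least $1$.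

*Proof.* A non-root node $u$ has degree at least $3$, so it has at least two edge-ends besides the one to its parent. Each of these belongs to a credit item or to an a-ear. A loop accounts for two edge-ends, every other credit item and every a-ear for one.

If $u$ has an a-ear, the other end is a proper descendant, so $u$ has a child. If $u$ has no a-ear, its edge-ends belong to credit items. In both cases $u$ has at least one credit item. Suppose it has exactly one. If $u$ has an a-ear, the item is a child, and $u$ is transparent. If $u$ has no a-ear, the single item accounts for all of the at least two edge-ends, so it is a loop, $u$ has degree $3$, and $u$ is a pendant. This proves the first statement.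

Let $u$ be transparent. Its child accounts for one edge-end only, so $u$ has an a-ear. The other end of this a-ear is a proper descendant, which is the only child of $u$ or lies below it. Together with the tree path from $u$ to that descendant the a-ear forms a cycle of $Q$ through the ear to the child, which is therefore not a bridge. $\square$

Transparent nodes have only one attachment. We do not stop at them, but treat them as ordinary path vertices.

**Definition (effective children, $U(w)$).** Let $u$ be the root or a non-transparent node. For each child of $u$, go downwards through transparent nodes until the first non-transparent node $w$ (leaves of $\mathcal T$ are not transparent). Call $w$ an *effective child* of $u$. The *effective path* $y_1\dots y_T$ consists of all inner ear vertices and all transparent nodes in between, with $y_1$ adjacent to $u$ and $y_T$ adjacent to $w$; if $T=0$, then $uw\in E(G)$. For $w$ non-transparent or the root, let $U(w)$ consist of $w$, the vertices of its H-, L- and loop-items, and, for each effective child $w'$ of $w$, the effective path to $w'$ and the set $U(w')$.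

In $\Gamma$ the effective child of $\rho$ is $w$, with effective path $a,u,b$ (so $T=3$), and $U(w)=\{w,c,d\}$.

**Lemma 5.**

1. If a transparent node occurs between $u$ and $w$, then $T\ge2$.
2. If $w$ is a pendant, then $T$ is the length of its parent ear, and $T\le k+2$.
3. The unions in the definition of $U(w)$ are disjoint, and $U(\rho)=V(G)$.
4. If $T=0$ for an effective child $w$ of $u$, then $U(w)=V(G_w)$ in the notation of (R5).

*Proof.* (1) The effective path contains the transparent node and, by Lemma 4, an inner vertex of the ear to its child.

(2) The parent ear of a pendant is a bridge, so by Lemma 4 its parent is not transparent. Hence no transparent node occurs in between, and (R3) applies.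

(3) Every non-transparent non-root node is an effective child of exactly one node, its nearest proper ancestor that is not transparent (the root is never transparent), and so it is reached exactly once. Each transparent node has a unique child, so it lies, together with the inner vertices of its parent ear and child ear, on exactly one effective path. Every other tree ear also lies on exactly one effective path. Transparent nodes carry no H-, L- or loop-items. Every vertex of a non-tree ear is assigned to exactly one item of exactly one node: a vertex of a length-$1$ ear to the descendant end, a vertex of a longer ear to the end of its half, a loop vertex to the node of the loop. So every vertex of $G$ occurs exactly once.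

(4) By (1) no transparent node occurs, so $uw$ is a tree ear of length $0$, hence a bridge. So every ear other than $uw$ with an end in the subtree of $w$ has both ends there. Thus $V(G_w)$ consists of the nodes of this subtree and the inner vertices of all these ears. All of these vertices are collected in $U(w)$, including both halves of each split ear, and nothing else is. $\square$

## 7. Good pairs

We now make precise what an attachment must deliver.

**Definition.** Let $u$ be a node and $W\subseteq V(G)\setminus\{u\}$. A pair $(E,r)$ with $E\subseteq W$ and an integer $r\ge0$ is *good* for $(u,W)$ if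

* (g1) every vertex of $W\setminus E$ has a neighbor in $E\cup\{u\}$;
* (g2) every component of $G[E\cup\{u\}]$ avoiding $u$ has at least $k$ vertices, and the one containing $u$ has at least $1+r$;
* (g3) $\varphi:=\Lambda|W\setminus E|-|E|$ satisfies $\varphi\ge\frac12$ and $\varphi+r\ge\Lambda$.

Example: if $W=\{x\}$ with $x$ adjacent to $u$, then $(\emptyset,0)$ is good, with $\varphi=\Lambda$.

In all constructions below we look only at the obvious edges (along ears and paths). Further edges of $G$ between chosen vertices can only merge components or add domination, which never harms (g1) or (g2).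

**Lemma 6 (combining).** Let $(E_i,r_i)$ be good for $(u,W_i)$, with the $W_i$ disjoint, and let $D=\{u\}\cup\bigcup E_i$. Then every vertex of $\bigcup W_i\setminus D$ has a neighbor in $D$; every component of $G[D]$ avoiding $u$ has at least $k$ vertices; the component of $u$ has at least $1+\sum r_i$ vertices; and $\Lambda|\bigcup W_i\setminus D|-|D|=-1+\sum\varphi_i$.

*Proof.* Domination is (g1). A component $X$ of $G[D]$ avoiding $u$ contains some $x\in E_i$. The component of $x$ in $G[E_i\cup\{u\}]$ lies in $X$, so it avoids $u$ and has at least $k$ vertices. The components of $u$ in the graphs $G[E_i\cup\{u\}]$ share only $u$, so together they have at least $1+\sum r_i$ vertices. The last formula is a count in which $u$ costs $1$. $\square$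

**Lemma 7.** Every H-item and L-item at a node $u$, and every loop-item at a node $u$ that is not a pendant, has a good pair for $(u,W)$, where $W$ is the set of vertices of the item.

*Proof.*

* *H.* $E=\emptyset$, $r=0$, $\varphi=\Lambda$.
* *L-half of size $h$.* Let $E$ be the $h-1$ vertices nearest $u$ and $r=h-1$. Since $h\le\lceil\frac{k+1}{2}\rceil$, we have $r\le\lceil\frac{k-1}{2}\rceil$. The remaining vertex is dominated by its predecessor, or by $u$ if $h=1$. By (I3), $\varphi=\Lambda-r\ge\frac12$, and $\varphi+r=\Lambda$.
* *Loop $l_1\dots l_s$ with $s\le k+2$.* $E=\{l_1,\dots,l_{s-2}\}$, $r=s-2$. Here $l_s$ is dominated by $u$, and $l_{s-1}$ by $l_{s-2}$ (by $u$ if $s=2$). $\varphi=2\Lambda-(s-2)\ge2\Lambda-k\ge\frac12$ and $\varphi+r=2\Lambda$.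
* *Loop with $s=k+3$.* $E=\{l_3,\dots,l_{k+2}\}$, a connected set of $k$ vertices, and $r=0$. Here $l_1,l_{k+3}$ are dominated by $u$ and $l_2$ by $l_3$. $\varphi=3\Lambda-k\ge\Lambda$.

By (R3) there are no other loops. $\square$

## 8. Climbing the tree

What is left is the child items. Here the invariants (2) are converted into a good pair one level up.

**Lemma 8.**

(a) For every non-transparent non-root node $w$ that is not a special pendant there are $D_w\subseteq U(w)$ with $w\in D_w$ and an integer $R\ge1$ such that every vertex of $U(w)\setminus D_w$ has a neighbor in $D_w$; every component of $G[D_w]$ avoiding $w$ has at least $k$ vertices; the component of $w$ has at least $R$ vertices; and for $\Phi=\Lambda|U(w)\setminus D_w|-|D_w|$ we have $\Phi\ge0$ and $C:=\Phi+R\ge2\Lambda$.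

(b) If $w$ is an effective child of $u$ with effective path set $\mathcal P=\{y_1,\dots,y_T\}$, then there is a good pair for $(u,\,U(w)\cup\mathcal P)$.

The proof is by induction from the leaves of $\mathcal T$ upwards: (a) for $w$ uses (b) for the effective children of $w$, and (b) for $w$ uses (a) for $w$. Special pendants, for which (a) is not claimed, are postponed to Section 9.

**Step 1: proof of (a).** The purpose is to obtain (2) from two attachments, or from a short loop.

If $w$ is a non-special pendant with loop $l_1\dots l_s$, then $s\le k+1$. Take $D_w=\{w,l_1,\dots,l_{s-2}\}$ and $R=s-1\ge1$. The two omitted vertices are dominated as in Lemma 7. Then $\Phi=2\Lambda-(s-1)\ge2\Lambda-k\ge0$ and $C=2\Lambda$.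

Otherwise $w$ has at least two credit items by Lemma 4. Each has a good pair for $(w,W)$, by Lemma 7 or by (b) for the effective child of $w$ belonging to a child item. The sets $W$ are disjoint, and with $w$ they make up $U(w)$, by Lemma 5(3). Combine by Lemma 6, with $R=1+\sum r_i$. Then
$$\Phi=-1+\sum\varphi_i\ge-1+2\cdot\tfrac12=0,\qquad C=\Phi+R=\sum(\varphi_i+r_i)\ge2\Lambda .$$

For Steps 2–5 let $w$ not be a special pendant, and take $D_w,R,C$ and $\Phi=C-R$ from (a).

**Step 2: (b) for $T=0$.** Here there is no room between $w$ and $u$, and (R5) saves us. Suppose $R\ge k$. By Lemma 5(4), $U(w)=V(G_w)$, so $D_w$ is a $k$-CDS of $G_w$ containing $w$ with balance $\Phi\ge0$. This contradicts (R5). So $R\le k-1$. Take $E=D_w$ and $r=R$: the cluster of $w$ joins $u$ through the edge $uw$. Then $\varphi=\Phi=C-R\ge2\Lambda-k+1\ge\frac12$ and $\varphi+r=C\ge2\Lambda$.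

**Step 3: (b) for $T=1$.** If the cluster is closed, $R\ge k$, leave $y_1$ out: $E=D_w$, $r=0$, $y_1$ is dominated by $u$, and $\varphi=\Phi+\Lambda\ge\Lambda$. If $R\le k-1$, connect the cluster to $u$: $E=D_w\cup\{y_1\}$, $r=R+1$. Then $\varphi=\Phi-1=C-(R+1)\ge2\Lambda-k\ge\frac12$ and $\varphi+r=C$.

**Step 4: (b) for $T\ge2$ and $R\ge k$.** The cluster of $w$ is closed, and we lay the cycle pattern along the path. This step uses only $\Phi\ge0$ and that the cluster at the lower end has at least $k$ vertices. Write $T-2=q(k+2)+t$ with $q\ge0$ and $0\le t\le k+1$. Let $E$ be $D_w$ together with the path vertices marked $1$ in the following pattern, read from $w$ to $u$.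

* If $t\le k$: the pattern $(0\,0\,1^k)^q\,0\,0\,1^t$, with $r=t$. There are $2(q+1)$ zeros and $qk+t$ ones, so
$$\varphi=\Phi+2(q+1)\Lambda-(qk+t)=\Phi+q(2\Lambda-k)+2\Lambda-t\ge2\Lambda-k\ge\tfrac12,$$
and $\varphi+r\ge2\Lambda+q(2\Lambda-k)\ge\Lambda$. The final block $1^t$ is attached to $u$, so the component of $u$ has at least $1+t$ vertices.
* If $t=k+1$: then $T=(q+1)(k+2)+1$. Use $(0\,0\,1^k)^{q+1}\,0$, with $r=0$. There are $2q+3$ zeros and $(q+1)k$ ones, so
$$\varphi=\Phi+(2q+3)\Lambda-(q+1)k\ge3\Lambda-k\ge\Lambda .$$

Every $0$ is next to a $1$, or to $w\in D_w$, or to $u$. Every block $1^k$ is a connected set of $k$ vertices.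

**Step 5: (b) for $T\ge2$ and $R\le k-1$.** The cluster of $w$ is open and is extended along the path.

* $R+T\le k$: take the whole path, $E=D_w\cup\mathcal P$, $r=R+T$. Then $\varphi=\Phi-T=C-(R+T)\ge2\Lambda-k\ge\frac12$ and $\varphi+r=C$.
* $R+T=k+1$: take $E=D_w\cup\{y_2,\dots,y_T\}$, $r=0$. The component of $w$ has at least $R+T-1=k$ vertices, and $y_1$ is dominated by $u$. Then $\varphi=\Phi-(T-1)+\Lambda=C-k+\Lambda\ge3\Lambda-k\ge\Lambda$.
* $R+T\ge k+2$: add to $D_w$ the $k-R$ path vertices nearest $w$. The component of $w$ now has at least $k$ vertices, and the balance is $\Phi'=\Phi-(k-R)=C-k\ge2\Lambda-k\ge0$. There remain $T'=T-(k-R)\ge2$ path vertices, and the last added vertex plays the role of $w$ at their lower end. Step 4 applies with $\Phi',T'$.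

In $\Gamma$ with $k=3$, the two H-items give $D_w=\{w\}$, $R=1$, $\Phi=2\Lambda-1$ and $C=2\Lambda$. Since $R+T=4=k+1$, the second case applies: $E=\{w,b,u\}$ is a closed cluster of size $3$, and $a$ is dominated by $\rho$. Three vertices $a,c,d$ are left out, and $\varphi=3\Lambda-3$, as predicted.

The vertices of a-ears need no separate care. Such a vertex is an H-item at its descendant end $w$. This $w$ is not the root. It is not transparent, since it has an item that is not a child, and it is not a pendant, since its edge-ends are not just those of a loop and the parent ear. So $w\in D_w$ by (a), and Steps 2–5 keep $D_w\subseteq E$.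

## 9. Pendants with a loop of length $k+2$ or $k+3$

A pendant has only one item, so its loop must pay for everything. For a loop of length $k+2$ the choice made in Step 1, $D_w=\{w,l_1,\dots,l_{k}\}$, has $\Phi=2\Lambda-(k+1)=-2\eta$, which is negative for odd $k$. For length $k+3$ the analogous choice has $\Phi=2\Lambda-(k+2)<0$. So we prove (b) directly, using the loop and the effective path together. By Lemma 5(2) the path has length $0\le T\le k+2$. Let the loop be $l_1\dots l_s$, so $U(w)=\{w,l_1,\dots,l_s\}$.

**Step 6: $s=k+2$.** We balance the loop against the path.

* $T\in\{0,1\}$: $E=\{l_2,\dots,l_{k+1}\}\cup\mathcal P$, $r=T$. The first set is connected with $k$ vertices. The vertex $w$ is left out and is dominated by $u$ if $T=0$ and by $y_1$ if $T=1$; $l_1,l_{k+2}$ are dominated by $l_2,l_{k+1}$. Three vertices are left out, so $\varphi=3\Lambda-k-T\ge\Lambda-1\ge\frac12$ and $\varphi+r=3\Lambda-k\ge\Lambda$.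
* $2\le T\le k+2$: $E=\{w,l_1,\dots,l_k\}\cup\{y_1,\dots,y_{T-2}\}$, $r=T-2$. The component of $w$ has $k+1$ vertices. The vertices $y_T$ and $l_{k+2}$ are dominated by $w$, $l_{k+1}$ by $l_k$, and $y_{T-1}$ by $y_{T-2}$, or by $u$ if $T=2$. Four vertices are left out, so $\varphi=4\Lambda-(k+1)-(T-2)\ge4\Lambda-2k-1\ge\frac12$ by (I4), and $\varphi+r=4\Lambda-k-1\ge\Lambda$ by (I5).

**Step 7: $s=k+3$.** The same, with one more vertex on the loop; the longest path needs its own pattern.

* $T\in\{0,1\}$: $E=\{w\}\cup\{l_3,\dots,l_{k+2}\}\cup\mathcal P$, $r=T+1$. The set $\{l_3,\dots,l_{k+2}\}$ is connected with $k$ vertices, and $u,\mathcal P,w$ form a connected set of $T+2=1+r$ vertices. The vertices $l_1,l_{k+3}$ are dominated by $w$ and $l_2$ by $l_3$. $\varphi=3\Lambda-k-1-T\ge3\Lambda-k-2\ge\frac12$ by (I5), and $\varphi+r=3\Lambda-k\ge\Lambda$.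
* $2\le T\le k+1$: $E=\{w,l_1,\dots,l_{k+1}\}\cup\{y_1,\dots,y_{T-2}\}$, $r=T-2$. The component of $w$ has $k+2$ vertices. The vertices $y_T$ and $l_{k+3}$ are dominated by $w$, $l_{k+2}$ by $l_{k+1}$, and $y_{T-1}$ by $y_{T-2}$ or $u$. Four vertices are left out, so $\varphi=4\Lambda-(k+2)-(T-2)\ge4\Lambda-2k-1\ge\frac12$ by (I4), and $\varphi+r=4\Lambda-k-2\ge\Lambda$ by (I5).
* $T=k+2$: $E=\{w\}\cup\{l_3,\dots,l_{k+2}\}\cup\{y_4,\dots,y_{k+2}\}\cup\{y_1\}$, $r=1$. The sets $\{w,y_4,\dots,y_{k+2}\}$ and $\{l_3,\dots,l_{k+2}\}$ are connected with $k$ vertices each, and $y_1$ is attached to $u$. The vertices $l_1,l_{k+3}$ are dominated by $w$, $l_2$ by $l_3$, $y_3$ by $y_4$, and $y_2$ by $y_1$. Here $|E|=2k+1$ and five vertices are left out, so $\varphi=5\Lambda-2k-1=\Lambda+(4\Lambda-2k-1)\ge\Lambda$.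

In all cases (g1)–(g3) hold, and Lemma 8 is proved. $\square$

## 10. Closing the cluster at the root

At the root no path is left above to finish an open cluster. We simply pay for it: this costs a constant depending only on $k$, and it is the reason for the additive term $A$.

Combine at $\rho$, by Lemma 6, the good pairs of all its credit items; they exist by Lemma 7 and Lemma 8(b). By Lemma 5(3) the sets $W$ together with $\rho$ make up $U(\rho)=V(G)$. So we get $D\ni\rho$ such that every vertex outside $D$ has a neighbor in $D$, every component of $G[D]$ avoiding $\rho$ has at least $k$ vertices, and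
$$\Lambda(n-|D|)-|D|=-1+\sum\varphi_i\ge-1 .$$
Choose a connected set $Z\ni\rho$ of $k$ vertices, which exists since $G$ is connected and $n\ge k$. In $G[D\cup Z]$ the component of $\rho$ contains $Z$, so it has at least $k$ vertices. Every other component avoids $Z$, hence lies in $D$ and contains a component of $G[D]$ avoiding $\rho$; it has at least $k$ vertices too. So $D\cup Z$ is a $k$-CDS of $G$.

In $\Gamma$ with $k=3$: the loop contributes $E=\emptyset$, so $D=\{\rho,w,b,u\}$, and $Z=\{\rho,a,u\}$ gives the $3$-CDS $\{\rho,a,u,b,w\}$.

Moving at most $k$ vertices into the set changes the balance by at most $k(\Lambda+1)$, and $\Lambda+1\le\frac{k+3}{2}$. Therefore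
$$P(G)\ge-1-k(\Lambda+1)\ge-1-\tfrac{k(k+3)}{2}\ge-4k^2=-A,$$
where the last step holds because $\frac{k(k+3)}{2}\le k^2$ for $k\ge3$. This contradicts $P(G)<-A$. So no counterexample exists, which proves Theorem 3 and, by Section 2, Theorem 2. $\blacksquare$
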